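\title{A counterexample to symplectic rigidity for toric manifolds}

\begin{abstract}
We construct two $8$-dimensional symplectic toric manifolds and an isomorphism of their integral cohomology rings that matches the symplectic classes and the Chern classes but is not induced by any continuous map. The two manifolds are not even homotopy equivalent. This disproves the symplectic rigidity conjecture for toric manifolds; products give counterexamples in every dimension $2n\ge 8$. The manifolds are $\mathbb{CP}^1$-bundles over a toric threefold $B$. For bundles of this kind we show that the isomorphism is realized exactly when a sum of two line bundles on the base has a nowhere-zero section, and in the example such a section is excluded by Rokhlin's theorem.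
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{symplectic toric manifold} is a compact connected manifold $M$ of dimension $2n$ with a symplectic form $\omega$ and an effective Hamiltonian action of the torus $(S^1)^n$, with moment map $M\to\mathbb{R}^n$. Throughout, $H^*(\cdot)$ denotes cohomology with integer coefficients, and a homomorphism of cohomology rings is extended to rational and real coefficients without change of notation.

A symplectomorphism $f\colon(\tilde M,\tilde\omega)\to(M,\omega)$ induces an isomorphism of graded rings $f^*\colon H^*(M)\to H^*(\tilde M)$ with $f^*[\omega]=[\tilde\omega]$. The following conjecture, posed in \cite{talk}, says that for toric manifolds every isomorphism with this property arises in this way.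

\medskip
\noindent\textbf{Conjecture} (Symplectic rigidity). \emph{Let $(M,\omega)$ and $(\tilde M,\tilde\omega)$ be symplectic toric manifolds of dimension $2n$, and let $\psi\colon H^*(M)\to H^*(\tilde M)$ be an isomorphism of graded rings with $\psi[\omega]=[\tilde\omega]$. Then there is a symplectomorphism $f\colon\tilde M\to M$ with $f^*=\psi$.}
\medskip

The map $f$ is not asked to respect the torus actions. For $2n=2$ both manifolds are spheres, and the conjecture holds: the identity or a reflection gives a diffeomorphism $f_0$ with $f_0^*=\psi$, the forms $f_0^*\omega$ and $\tilde\omega$ are cohomologous area forms, and Moser's theorem corrects $f_0$ to a symplectomorphism. In higher dimensions a positive answer is still a reasonable guess, because the cohomology ring of a smooth projective toric variety carries a great deal of information: it has no torsion and no odd part, and the characteristic classes are explicit polynomials in degree-two classes. In Section~\ref{sec:model} we work out a pair of Hirzebruch surfaces for which $\psi$ is realized although the complex structures are different.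

A symplectomorphism also preserves the total Chern class $c(M)$ of $(M,\omega)$, so one could look for a counterexample in which $\psi$ fails to match Chern classes. Our example is not of this kind: the conjecture remains false if one adds this condition to the hypotheses and asks only for a continuous map in the conclusion.

\begin{theorem}\label{thm:main}
There are $8$-dimensional symplectic toric manifolds $(M,\omega)$, $(\tilde M,\tilde\omega)$ and an isomorphism of graded rings $\psi\colon H^*(M)\to H^*(\tilde M)$ with $\psi[\omega]=[\tilde\omega]$ and $\psi(c(M))=c(\tilde M)$ such that no continuous map $f\colon\tilde M\to M$ has $f^*=\psi$. Such examples exist in every dimension $2n\ge 8$.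
\end{theorem}

One may weaken the conjecture and ask only for \emph{some} symplectomorphism, inducing a possibly different isomorphism. In dimension $8$ this fails as well.

\begin{theorem}\label{thm:strong}
For the $8$-dimensional manifolds $M,\tilde M$ constructed in the proof of Theorem~\ref{thm:main}, no continuous map $\tilde M\to M$ induces an isomorphism on $H^*(\cdot)$. In particular $M$ and $\tilde M$ are not homotopy equivalent, hence neither diffeomorphic nor symplectomorphic.
\end{theorem}

We make no claim about the conjecture in dimensions $4$ and $6$.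

The proof has four steps. From a toric variety $B$ and classes $a,b\in H^2(B)$ with $ab=0$ we build two $\mathbb{CP}^1$-bundles over $B$ and an isomorphism $\psi$, and we show that $\psi$ is realized if and only if the sum $L_a\oplus L_b$ of line bundles has a nowhere-zero section (Section~\ref{sec:bundles}, Theorem~\ref{thm:criterion}). The ring sees only the first obstruction to such a section, the Euler class $ab$. When $\dim_{\mathbb C}B=3$, Rokhlin's theorem gives a second one (Section~\ref{sec:rokhlin}). Section~\ref{sec:base} produces $B,a,b$ for which the second obstruction is nonzero and proves Theorem~\ref{thm:main}. Section~\ref{sec:strong} shows that the cohomology ring has too few automorphisms to escape the obstruction, which gives Theorem~\ref{thm:strong}.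

\section{Standard facts}\label{sec:facts}

\noindent\textbf{(F1) Line bundles.} Complex line bundles over a manifold are classified by $c_1$; we write $L_c$ for the bundle with $c_1(L_c)=c$ and $\mathbb C$ for the trivial one. Suppose $L_P\oplus L_Q$ has a nowhere-zero continuous section, that is, a pair of sections without common zero, over a compact manifold. Then it has a smooth one, by approximation; its Euler class $c_2=PQ$ vanishes; and $L_{-P}\oplus L_{-Q}$ has such a section too, because $L_{-c}$ is the complex conjugate of $L_c$ and has the same underlying real bundle.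

\smallskip
\noindent\textbf{(F2) Toric varieties.} Let $B$ be a smooth projective toric variety of complex dimension $m$, with the effective action of its compact torus $T^m$ and with invariant prime divisors $D_\rho$ indexed by the rays of the fan. Then $H^*(B)$ is torsion-free and concentrated in even degrees. Every line bundle is $\mathcal O(D)$ for an invariant divisor $D$, so each $L_c$ may be taken holomorphic and with a lift of the $T^m$-action. As complex vector bundles $TB\oplus\mathbb C^r\cong\bigoplus_\rho\mathcal O(D_\rho)$ for some $r$, so
\[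
c_1(B)=\sum_\rho D_\rho,\qquad p_1(B)=\sum_\rho D_\rho^2,\qquad w_2(B)\equiv c_1(B)\pmod 2 .
\]

\smallskip
\noindent\textbf{(F3) Projective bundles.} For $\Lambda\in H^2(B)$ let $\pi\colon P(\mathbb C\oplus L_\Lambda)\to B$ be the bundle of lines, $S\subset\pi^*(\mathbb C\oplus L_\Lambda)$ the tautological line bundle and $x=c_1(S^*)$; this class has degree $1$ on each fiber. We identify $H^*(B)$ with its image under $\pi^*$. Projecting $S$ to the two summands gives sections
\begin{equation}\label{eq:sections}
\xi_1\in\Gamma(S^*),\qquad \xi_2\in\Gamma(S^*\otimes\pi^*L_\Lambda)\qquad\text{without common zero},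
\end{equation}
the fiberwise homogeneous coordinates. By (F1), $x(x+\Lambda)=0$. By the Leray--Hirsch theorem the cohomology is a free $H^*(B)$-module on $1,x$, so
\[
H^*\big(P(\mathbb C\oplus L_\Lambda)\big)=H^*(B)[x]/\big(x(x+\Lambda)\big),\qquad \int x\gamma=\int_B\gamma\quad\text{for }\gamma\in H^{2m}(B).
\]
The vertical tangent bundle is $\operatorname{Hom}\big(S,\pi^*(\mathbb C\oplus L_\Lambda)/S\big)$, with first Chern class $x+(\Lambda+x)$. Hence the total space has total Chern class $c(B)(1+2x+\Lambda)$.

\smallskip
\noindent\textbf{(F4) Signatures.} Let $X$ be a closed oriented smooth $4$-manifold. Hirzebruch's formula reads $\operatorname{sign}(X)=\frac13\int_Xp_1(X)$. Rokhlin's theorem says that $w_2(X)=0$ implies $\operatorname{sign}(X)\equiv0\pmod{16}$. In remarks only, we also use that $\operatorname{sign}(X)\equiv w^2\pmod 8$ for every $w\in H^2(X)$ reducing to $w_2(X)$.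

\smallskip
\noindent\textbf{(F5) Tame forms and Moser's theorem.} A $2$-form $\alpha$ \emph{tames} an almost complex structure $J$ if $\alpha(v,Jv)>0$ for all $v\ne0$. Such a form is nondegenerate, and the forms taming $J$ form a convex set. The Chern classes of a symplectic manifold are those of $(TM,J)$ for any $J$ tamed by the symplectic form. Moser's theorem: if $\omega^r$, $r\in[0,1]$, is a smooth family of cohomologous symplectic forms on a compact manifold, there is a diffeomorphism $\varphi$ isotopic to the identity with $\varphi^*\omega^1=\omega^0$.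

\section{A model case: two Hirzebruch surfaces}\label{sec:model}

Let $B=\mathbb{CP}^1$ with positive generator $u\in H^2(B)$, and consider
\[
M=P(\mathbb C\oplus\mathbb C)=\mathbb{CP}^1\times\mathbb{CP}^1,\qquad \tilde M=P(\mathbb C\oplus\mathcal O(2)).
\]
By (F3), $H^*(M)=\mathbb Z[u,x]/(u^2,x^2)$ and $H^*(\tilde M)=\mathbb Z[u,\tilde x]/(u^2,\tilde x^2+2u\tilde x)$. Since $(\tilde x+u)^2=\tilde x^2+2u\tilde x+u^2=0$, the assignment $u\mapsto u$, $x\mapsto\tilde x+u$ is a ring isomorphism $\psi$. The surfaces are not biholomorphic: the curve $\tilde\xi_1=0$ in $\tilde M$ has self-intersection $\tilde x^2=-2$, while curves in $\mathbb{CP}^1\times\mathbb{CP}^1$ have nonnegative self-intersection.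

Nevertheless $\psi$ comes from a diffeomorphism. Write $M=P(\mathcal O(1)\oplus\mathcal O(1))$. The homogeneous coordinates $z_0,z_1$ of $B$ form a nowhere-zero section of $\mathcal O(1)\oplus\mathcal O(1)$, and $(p,q)\mapsto z_0q-z_1p$ identifies the quotient by this section with $\mathcal O(2)$. A Hermitian metric splits the sequence $0\to\mathbb C\to\mathcal O(1)\oplus\mathcal O(1)\to\mathcal O(2)\to0$ smoothly, and projectivizing gives a diffeomorphism $\tilde M\to M$ over $B$; the proof of Theorem~\ref{thm:criterion} shows that it induces $\psi$.

Conversely, any continuous $f$ with $f^*=\psi$ gives back such a section. Let $\sigma\colon B\to\tilde M$ pick the line $\mathbb C\oplus0$ in each fiber; the tautological bundle is trivial along $\sigma$, so $\sigma^*\tilde x=0$. The composite of $f\circ\sigma$ with the projection to the fiber $\mathbb{CP}^1$ pulls $x$ back to $\sigma^*(\tilde x+u)=u$, so the coordinates $\xi_1,\xi_2$ pull back to two sections of $\mathcal O(1)$ without common zero.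

Two things were used about the pair of line bundles $\mathcal O(1),\mathcal O(1)$. For the rings we needed only that the product $u\cdot u$ of their Chern classes vanishes. For the map we needed a nowhere-zero section of their sum. Over a larger base these two conditions can differ.

\section{Pairs of $\mathbb{CP}^1$-bundles and the criterion}\label{sec:bundles}

Let $B$ be a smooth projective toric variety of complex dimension $m$, and let $a,b\in H^2(B)$ satisfy $ab=0$. Put
\[
\Lambda=b-a,\qquad\tilde\Lambda=a+b,\qquad M=P(\mathbb C\oplus L_\Lambda)\xrightarrow{\ \pi\ }B,\qquad\tilde M=P(\mathbb C\oplus L_{\tilde\Lambda})\xrightarrow{\ \tilde\pi\ }B,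
\]
with tautological bundles $S,\tilde S$ and classes $x=c_1(S^*)$, $\tilde x=c_1(\tilde S^*)$. Thus $M=P(L_a\oplus L_b)$, and $\tilde M$ is the projectivization of the bundle $\mathbb C\oplus L_{a+b}$, which has the same Chern classes $c_1=a+b$, $c_2=0$ as $L_a\oplus L_b$. Section~\ref{sec:model} is the case $a=b=u$.

\subsection*{The isomorphism}
Let $\psi\colon H^*(M)\to H^*(\tilde M)$ be the $H^*(B)$-algebra map with $\psi(x)=\tilde x+a$. It sends $x+\Lambda$ to $\tilde x+b$, and it is well defined because
\[
(\tilde x+a)(\tilde x+b)=\tilde x(\tilde x+\tilde\Lambda)+ab=0;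
\]
this is where $ab=0$ is needed. It takes the basis $1,x$ to the basis $1,\tilde x+a$, so it is an isomorphism of graded rings. Since $\psi(2x+\Lambda)=2\tilde x+a+b=2\tilde x+\tilde\Lambda$, fact (F3) shows that $\psi$ matches the total Chern classes of the complex manifolds $M$ and $\tilde M$.

\subsection*{Symplectic forms}
Call a $2$-form $\alpha$ on $M$ or $\tilde M$ \emph{fiberwise positive} if $\alpha(v,Jv)>0$ for every nonzero vertical vector $v$, where $J$ is the complex structure. Adding a large multiple of a K\"ahler form of the base makes such a form positive in all directions.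

\begin{lemma}\label{lem:tame}
Let $k$ be a K\"ahler form on $B$ and $\alpha$ a fiberwise positive $2$-form on $M$. Then $\alpha+N\pi^*k$ tames $J$ for all sufficiently large $N$. The same holds on $\tilde M$.
\end{lemma}

\begin{proof}
Let $K$ be the unit sphere bundle of $TM$ for some metric. As $\pi$ is holomorphic, $\kappa(v):=\pi^*k(v,Jv)=k(\pi_*v,J\pi_*v)\ge0$, with equality exactly for vertical $v$. The open sets $U_N=\{v\in K:\alpha(v,Jv)+N\kappa(v)>0\}$ increase with $N$. They cover $K$: a vertical $v$ lies in every $U_N$, and any other $v$ has $\kappa(v)>0$. Since $K$ is compact, $U_N=K$ for all large $N$.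
\end{proof}

By (F2) the torus $T^{m+1}=T^m\times S^1$ acts holomorphically on $\mathbb C\oplus L_\Lambda$, with $S^1$ scaling the second summand, and hence on $M$; likewise on $\tilde M$. The action is effective: an element acting trivially on $M$ acts trivially on $B$, so it lies in $S^1$, and $S^1$ acts effectively on each fiber. By averaging over $T^m$, choose an invariant K\"ahler form $k$ on $B$, an invariant closed $2$-form $\rho$ with $[\rho]=a$, and invariant Hermitian metrics on $L_\Lambda$ and $L_{\tilde\Lambda}$. Let $\Theta,\tilde\Theta$ be the Chern forms of the induced metrics on $S^*,\tilde S^*$. They are closed and $T^{m+1}$-invariant, they represent $x,\tilde x$, and they restrict to the Fubini--Study form on each fiber. Put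
\[
\omega_N=\Theta+N\pi^*k,\qquad\tilde\omega_N=\tilde\Theta+\tilde\pi^*\rho+N\tilde\pi^*k .
\]

\begin{proposition}\label{prop:toric}
For all sufficiently large $N$, $(M,\omega_N)$ and $(\tilde M,\tilde\omega_N)$ are symplectic toric manifolds of dimension $2m+2$, and $\psi[\omega_N]=[\tilde\omega_N]$, $\psi(c(M))=c(\tilde M)$.
\end{proposition}

\begin{proof}
The forms $\Theta$ and $\tilde\Theta+\tilde\pi^*\rho$ are fiberwise positive, since $\tilde\pi^*\rho$ vanishes on vertical vectors. By Lemma~\ref{lem:tame}, for large $N$ the closed invariant forms $\omega_N,\tilde\omega_N$ tame the complex structures. So they are symplectic, and their Chern classes are those of the complex manifolds, which $\psi$ matches. By (F2) and (F3), $H^1(M;\mathbb R)=0$, so each vector field $X_i$ generating the action has a Hamiltonian $\phi_i$. The function $\omega_N(X_i,X_j)$ is constant because $[X_i,X_j]=0$, and it vanishes where $\phi_i$ is maximal; so the $\phi_i$ are invariant and form a moment map. The same holds on $\tilde M$. Finally $\psi[\omega_N]=\tilde x+a+N[k]=[\tilde\omega_N]$.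
\end{proof}

\begin{remark}
Since $B$ is projective, $[k]$ can be taken integral, and then for integer $N$ the classes $[\omega_N],[\tilde\omega_N]$ are integral. Some lower bound on $N$ is needed: in Section~\ref{sec:model} with $[k]=u$, the curve $\tilde\xi_1=0$ has $\tilde\omega_N$-area $\tilde x(\tilde x+u+Nu)=N-1$, so $\tilde\omega_N$ does not tame $J$ unless $N>1$.
\end{remark}

\subsection*{From maps to sections and back}
Let $\sigma\colon B\to\tilde M$ be the section given by the line $\mathbb C\oplus0$. The bundle $\sigma^*\tilde S$ is trivial, so $\sigma^*\tilde x=0$, and $\sigma^*$ is the identity on $H^*(B)$. The next lemma assumes nothing about $f^*$; we use it both for $f^*=\psi$ and, in Section~\ref{sec:strong}, for an arbitrary isomorphism.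

\begin{lemma}\label{lem:pullback}
Let $f\colon\tilde M\to M$ be continuous, and let $P=\sigma^*f^*x$ and $Q=\sigma^*f^*(x+\Lambda)$ in $H^2(B)$. Then $L_P\oplus L_Q$ has a nowhere-zero section.
\end{lemma}

\begin{proof}
Pull back the sections \eqref{eq:sections} by $f\circ\sigma\colon B\to M$. The pulled-back line bundles have first Chern classes $P$ and $Q$, and the pulled-back sections have no common zero.
\end{proof}

\begin{theorem}\label{thm:criterion}
Let $B$ be a smooth projective toric variety, let $a,b\in H^2(B)$ satisfy $ab=0$, and let $M,\tilde M,\psi,\omega_N,\tilde\omega_N$ be as above. The following are equivalent.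
\begin{enumerate}
\item[(i)] $\psi$ is induced by a continuous map $\tilde M\to M$.
\item[(ii)] $L_a\oplus L_b$ has a nowhere-zero section.
\item[(iii)] For all sufficiently large $N$, $\psi$ is induced by a symplectomorphism $(\tilde M,\tilde\omega_N)\to(M,\omega_N)$.
\end{enumerate}
\end{theorem}

\begin{proof}
The implication (iii)$\Rightarrow$(i) is trivial. For (i)$\Rightarrow$(ii), apply Lemma~\ref{lem:pullback} with $f^*=\psi$: then $P=\sigma^*(\tilde x+a)=a$ and $Q=\sigma^*(\tilde x+b)=b$.

(ii)$\Rightarrow$(iii). A smooth nowhere-zero section spans a trivial line subbundle of $L_a\oplus L_b$. Its orthogonal complement is a line bundle with first Chern class $a+b$. So there is an isomorphism of smooth complex bundles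
\[
\mathbb C\oplus L_{\tilde\Lambda}\;\cong\;L_a\oplus L_b\;=\;L_a\otimes(\mathbb C\oplus L_\Lambda).
\]
A line in a fiber of the right-hand side is $L_a$ tensored with a line in $\mathbb C\oplus L_\Lambda$. We therefore obtain a diffeomorphism $f\colon\tilde M\to M$ over the identity of $B$ with $\tilde S\cong\tilde\pi^*L_a\otimes f^*S$. Taking $c_1$ gives $-\tilde x=a-f^*x$, that is, $f^*x=\tilde x+a$. As $f^*$ is also the identity on $H^*(B)$, we have $f^*=\psi$.

The map $f$ need not be holomorphic, but it is projective-linear on each fiber, so $f^*\Theta$ is fiberwise positive on $\tilde M$. By Lemma~\ref{lem:tame}, for large $N$ both $f^*\omega_N=f^*\Theta+N\tilde\pi^*k$ and $\tilde\omega_N$ tame the complex structure of $\tilde M$. By convexity all forms $\omega^r=(1-r)\tilde\omega_N+rf^*\omega_N$, $r\in[0,1]$, are symplectic, and they are cohomologous because $f^*[\omega_N]=\psi[\omega_N]=[\tilde\omega_N]$. Moser's theorem gives $\varphi$ isotopic to the identity with $\varphi^*f^*\omega_N=\tilde\omega_N$. Then $f\circ\varphi$ is a symplectomorphism and $(f\circ\varphi)^*=\psi$.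
\end{proof}

\begin{remark}\label{rem:obstruction}
A nowhere-zero section of $L_a\oplus L_b$ is a section of an $S^3$-bundle over $B$, and the obstructions lie in the groups $H^{i+1}(B;\pi_i(S^3))$. The first one, in $H^4(B)$, is the Euler class $ab=0$. If $m\le2$ there are no others, so (ii) holds and the construction gives no counterexample for large $N$. If $m=3$, then $H^5(B;\pi_4(S^3))=0$ by (F2), but $H^6(B;\pi_5(S^3))=\mathbb Z/2$ remains. This is why we take a threefold as base. We do not use obstruction theory in the proofs.
\end{remark}

\section{A signature obstruction}\label{sec:rokhlin}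

We need a computable reason for $L_a\oplus L_b$ to have no nowhere-zero section although $ab=0$. On a threefold the zero set of a section of $L_a$ is a $4$-manifold $X$ whose signature is determined by $a$. A companion section of $L_b$ trivializes $L_b$ on $X$, which is stronger than $ab=0$, and under a parity condition it makes $w_2(X)$ vanish. For a compact complex threefold $B$ and $a\in H^2(B)$ put
\[
I(a)=\tfrac13\int_B\big(p_1(B)\,a-a^3\big).
\]

\begin{lemma}\label{lem:rokhlin}
Let $B$ be a compact complex threefold and let $a,b\in H^2(B)$ satisfy $a+b\equiv w_2(B)\pmod2$. If $L_a\oplus L_b$ has a nowhere-zero section, then $I(a)\equiv0\pmod{16}$.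
\end{lemma}

\begin{proof}
Take a smooth nowhere-zero section $(v_1,v_2)$ and perturb $v_1$ to be transverse to the zero section; by compactness a small perturbation creates no common zero. Then $X=v_1^{-1}(0)$ is a closed $4$-manifold with normal bundle $L_a|_X$, so $TB|_X\cong TX\oplus L_a|_X$. With the induced orientation, $\int_X\gamma=\int_B\gamma a$ for $\gamma\in H^4(B)$. Rationally $p_1(X)=(p_1(B)-a^2)|_X$, so Hirzebruch's formula gives $\operatorname{sign}(X)=I(a)$. Also $w_2(X)=(w_2(B)+a)|_X=b|_X\bmod2$ by the parity condition. Since $v_2$ does not vanish on $X$, the bundle $L_b|_X$ is trivial and $b|_X=0$. Hence $w_2(X)=0$, and Rokhlin's theorem applies to each component of $X$.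
\end{proof}

\begin{example}
Let $B=\mathbb{CP}^3$ with hyperplane class $\eta$, so $p_1(B)=4\eta^2$ and $w_2(B)=0$. Take $a=d\eta$ and $b=0$; the section $(0,1)$ is nowhere zero, and $I(a)=\frac13(4d-d^3)$. The parity condition asks that $d$ be even, and $d=2,4$ give $I=0,-16$. For $d=1$ the parity condition fails and so does the conclusion: $X=\mathbb{CP}^2$ and $I=1$.
\end{example}

\begin{remark}\label{rem:mod8}
Assume only $ab=0$ and the parity condition, and let $X$ be the zero set of any transverse section of $L_a$. Then $b|_X$ reduces to $w_2(X)$ and $\int_Xb^2=\int_Bab^2=0$, so $I(a)\equiv0\pmod8$ by (F4). Lemma~\ref{lem:rokhlin} thus adds exactly one bit, the parity of $I(a)/8$, and our task is to find a toric threefold $B$ with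
\begin{equation}\label{eq:wanted}
ab=0,\qquad a+b\equiv w_2(B)\pmod2,\qquad I(a)\equiv8\pmod{16}.
\end{equation}
\end{remark}

\section{The base threefold and the counterexample}\label{sec:base}

\subsection*{Products do not suffice}
If $a$ or $b$ is zero the section exists, so both must be nonzero with product zero; this rules out $\mathbb{CP}^3$. A natural next attempt is $G\times\mathbb{CP}^1$ with $G$ a smooth projective toric surface. It never satisfies \eqref{eq:wanted}. Let $t$ be the positive generator of $H^2(\mathbb{CP}^1)$ and write $a=\delta_1+\tau_1t$, $b=\delta_2+\tau_2t$ with $\delta_i\in H^2(G)$. The first two conditions read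
\[
\delta_1\cdot\delta_2=0,\qquad\tau_1\delta_2+\tau_2\delta_1=0,\qquad\tau_1\equiv\tau_2,\quad\delta_1+\delta_2\equiv w_2(G)\pmod 2,
\]
and $I(a)=\tau_1(\operatorname{sign}G-\delta_1^2)$. If $\tau_1=0$ then $I(a)=0$. If $\tau_1\ne0=\tau_2$ then $b=0$ and $16\mid I(a)$ by Lemma~\ref{lem:rokhlin}. Otherwise $\delta_2=-(\tau_2/\tau_1)\delta_1$, so $\delta_1^2=\delta_2^2=0$, $I(a)=\tau_1\operatorname{sign}G$, and $\operatorname{sign}G\equiv(\delta_1+\delta_2)^2=0\pmod8$. For even $\tau_1$ this gives $16\mid I(a)$. For odd $\tau_1,\tau_2$ the second equation reduces modulo $2$ to $w_2(G)=0$, and Rokhlin's theorem gives $16\mid\operatorname{sign}G$.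

The trouble is that $\delta_1$ and $\delta_2$ are forced to be proportional. Blowing up a curve $C\times\{0\}$ puts a multiple of $C$ on the right of the equation $\tau_1\delta_2+\tau_2\delta_1=0$ and removes this constraint.

\subsection*{The surface $G$}
Let $\ell\subset\mathbb{CP}^2$ be an invariant line. Blow up a torus-fixed point of $\ell$, and then three more times the point where the proper transform of $\ell$ meets the latest exceptional curve. Each center is a fixed point, so the result $G$ is a smooth projective toric surface. Its group $H^2(G)$ has the basis $H,E_1,\dots,E_4$ (the line class and the total transforms of the exceptional curves), with intersection form $q=\operatorname{diag}(1,-1,-1,-1,-1)$. Put $E=E_1+\dots+E_4$, and let $C=H-E$ be the proper transform of $\ell$. The rays of the fan and the invariant curves are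
\[
\begin{array}{c|ccccccc}
\text{ray}&(-1,-1)&(1,0)&(1,1)&(1,2)&(1,3)&(1,4)&(0,1)\\\hline
\text{class}&H&H-E_1&E_1-E_2&E_2-E_3&E_3-E_4&E_4&C\\
\text{square}&1&0&-2&-2&-2&-1&-3
\end{array}
\]
The classes add up to $3H-E$ and the squares to $-9$. We record
\[
H\cdot E=0,\qquad E^2=-4,\qquad H\cdot C=1,\qquad E\cdot C=4,\qquad C^2=-3 .
\]

\subsection*{The threefold $B$}
Let $B$ be the blow-up of $Y=G\times\mathbb{CP}^1$ along the invariant curve $\Gamma=C\times\{0\}$. It is a smooth projective toric threefold. Let $e$ be the class of the exceptional divisor $Z$, and denote pullbacks of classes of $Y$ by the same letters. Then $H^2(B)=H^2(G)\oplus\mathbb Zt\oplus\mathbb Ze$, and we write $D=\delta+\tau t+\varepsilon e$ with $\delta\in H^2(G)$. Top-degree classes on $B$ are identified with their integrals.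

\begin{proposition}\label{prop:numbers}
For $D_i=\delta_i+\tau_it+\varepsilon_ie$,
\begin{equation}\label{eq:trilinear}
D_1D_2D_3=\tau_1\,\delta_2\cdot\delta_3+\tau_2\,\delta_1\cdot\delta_3+\tau_3\,\delta_1\cdot\delta_2-(\varepsilon_2\varepsilon_3\delta_1+\varepsilon_1\varepsilon_3\delta_2+\varepsilon_1\varepsilon_2\delta_3)\cdot C+3\varepsilon_1\varepsilon_2\varepsilon_3 .
\end{equation}
In particular the cubic form $F(D):=D^3$ is
\begin{equation}\label{eq:cubic}
F=3\Phi,\qquad\Phi(\delta+\tau t+\varepsilon e)=\tau q(\delta)-\varepsilon^2\,\delta\cdot C+\varepsilon^3 .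
\end{equation}
Moreover $w_2(B)\equiv H+E+e\pmod 2$ and
\begin{equation}\label{eq:p1}
p_1(B)\,(\delta+\tau t+\varepsilon e)=-9\tau-3\,\delta\cdot C+3\varepsilon .
\end{equation}
\end{proposition}

\begin{proof}
The blow-down map has degree one, so products of pulled-back classes are computed in $Y$: $\delta\delta't=\delta\cdot\delta'$, $t^2=0$, $\delta\delta'\delta''=0$. The divisor $G\times\{\infty\}$ represents $t$ and misses $Z$, so $te=0$. The normal bundle of $\Gamma$ is $\nu=\mathbb C\oplus\mathcal O(-3)$, the divisor $Z$ is $P(\nu)$, and its normal bundle is the tautological bundle. So $e|_Z=-\zeta$, where $\zeta$ is the class $x$ of (F3) for $\Lambda$ of degree $-3$, and $\int_Z\zeta^2=-\int_Z\zeta\Lambda=3$. The restriction $\delta|_Z$ is pulled back from a class of degree $\delta\cdot C$ on the curve $\Gamma$. Hence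
\[
\delta\delta'e=\int_Z\delta\delta'=0,\qquad\delta e^2=-\int_Z\delta\zeta=-\delta\cdot C,\qquad e^3=\int_Z\zeta^2=3 .
\]
Expanding $D_1D_2D_3$ gives \eqref{eq:trilinear}, and $D_1=D_2=D_3$ gives \eqref{eq:cubic}.

The invariant divisors of $B$ are $Z$ and the proper transforms of those of $Y$. Only $C\times\mathbb{CP}^1$ and $G\times\{0\}$ contain $\Gamma$, each with multiplicity one. So the classes are the first six classes of the table together with $C-e$, $t-e$, $t$, $e$. By (F2), $c_1(B)=3H-E+2t-e$, which gives $w_2(B)$. Let $\gamma$ be the pullback of the positive generator of $H^4(G)$. Using $t^2=te=0$,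
\[
p_1(B)=-9\gamma+(-2Ce+e^2)+e^2+e^2=-9\gamma-2Ce+3e^2 .
\]
By \eqref{eq:trilinear}, with $\gamma=H\,H$, we have $\gamma D=\tau$, $CeD=-\varepsilon\,C^2=3\varepsilon$ and $e^2D=-\delta\cdot C+3\varepsilon$. Therefore $p_1(B)D=-9\tau-6\varepsilon-3\,\delta\cdot C+9\varepsilon$, which is \eqref{eq:p1}.
\end{proof}

\subsection*{The classes $a$ and $b$}
Since $H^4(B)$ is torsion-free, Poincar\'e duality shows that $D_1D_2=0$ if and only if \eqref{eq:trilinear} vanishes for all $D_3$. Collecting the coefficients of $\delta_3,\tau_3,\varepsilon_3$, this means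
\begin{equation}\label{eq:zeroproduct}
\tau_1\delta_2+\tau_2\delta_1=\varepsilon_1\varepsilon_2C,\qquad\delta_1\cdot\delta_2=0,\qquad\varepsilon_1\,\delta_2\cdot C+\varepsilon_2\,\delta_1\cdot C=3\varepsilon_1\varepsilon_2 .
\end{equation}
The orthogonal decomposition $C=H-E$ suggests $\delta_1=H$, $\delta_2=E$. Then the first two equations hold with $\tau_2=-\tau_1=\varepsilon_1\varepsilon_2$, and the third becomes $4\varepsilon_1+\varepsilon_2=3\varepsilon_1\varepsilon_2$, which is solved by $(\varepsilon_1,\varepsilon_2)=(1,2)$. So we put
\[
a=H-2t+e,\qquad b=E+2t+2e .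
\]

\begin{proposition}\label{prop:ab}
We have $ab=0$, $a+b\equiv w_2(B)\pmod 2$ and $I(a)=8$.
\end{proposition}

\begin{proof}
The equations \eqref{eq:zeroproduct} read $-2E+2H=2C$, $H\cdot E=0$ and $1\cdot4+2\cdot1=6$, so $ab=0$. Next $a+b=H+E+3e\equiv H+E+e$. By \eqref{eq:cubic} and \eqref{eq:p1}, $a^3=3(-2-1+1)=-6$ and $p_1(B)a=18-3+3=18$, so $I(a)=\frac13(18+6)=8$.
\end{proof}

\begin{remark}
The hypotheses of Lemma~\ref{lem:rokhlin} are symmetric in $a$ and $b$, and $b$ gives the same obstruction: $b^3=3(-8-16+8)=-48$, $p_1(B)b=-18-12+6=-24$, $I(b)=8$. The number four is explained as follows. With $r\geq1$ blow-ups the same computation gives $E\cdot C=r$, $e^3=-C^2=r-1$ and $w_2\equiv H+E+e$. For $\varepsilon_1=1$ the third equation becomes $(r-2)\varepsilon_2=r$, with solutions $(r,\varepsilon_2)=(1,-1),(3,3),(4,2)$, and the parity condition requires $\varepsilon_1+\varepsilon_2$ odd.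
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Section~\ref{sec:bundles} to this $B,a,b$, fix a large $N$, and put $\omega=\omega_N$, $\tilde\omega=\tilde\omega_N$. By Proposition~\ref{prop:toric}, $M$ and $\tilde M$ are $8$-dimensional symplectic toric manifolds and $\psi$ matches the symplectic and Chern classes. By Lemma~\ref{lem:rokhlin} and Proposition~\ref{prop:ab}, $L_a\oplus L_b$ has no nowhere-zero section, since $8\not\equiv0\pmod{16}$. By Theorem~\ref{thm:criterion}, no continuous map induces $\psi$.

For $2n>8$ let $W=\mathbb{CP}^{n-4}$ with its standard toric structure and form $\omega_W$. The products $(M\times W,\omega+\omega_W)$ and $(\tilde M\times W,\tilde\omega+\omega_W)$ are symplectic toric. By the K\"unneth formula $\psi\otimes\mathrm{id}$ is an isomorphism of their cohomology rings, and it matches the symplectic classes and the Chern classes $c(M)\otimes c(W)$, $c(\tilde M)\otimes c(W)$. If $f^*=\psi\otimes\mathrm{id}$ for a continuous $f$, then the composite $\tilde M\times\{\mathrm{pt}\}\hookrightarrow\tilde M\times W\xrightarrow{f}M\times W\to M$ sends $\alpha\mapsto\alpha\otimes1\mapsto\psi(\alpha)\otimes1\mapsto\psi(\alpha)$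 in cohomology, which was just excluded.
\end{proof}

\section{The two manifolds are not homotopy equivalent}\label{sec:strong}

Let $B,a,b,M,\tilde M,\psi$ be as in the last proof, and let $f\colon\tilde M\to M$ induce an isomorphism on $H^*$. We cannot conclude that $f^*=\psi$, because $H^*(M)$ has nontrivial automorphisms, for instance the $H^*(B)$-linear map $x\mapsto-x-\Lambda$. Lemma~\ref{lem:pullback} still gives a pair of classes on $B$, and we show that it has the same parity and the same invariant $I$ as $(a,b)$. This requires two facts. First, $\psi^{-1}f^*$ preserves the subgroup $H^2(B)\subset H^2(M)$; we read this off from the factorization of the quartic form of $M$. Second, the induced automorphism of $H^2(B)$ respects $p_1(B)$. A continuous map has no reason to do so, but for this $B$ it is forced by the cubic form.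

\subsection*{The cubic form of $B$}

\begin{lemma}\label{lem:cubic}
\begin{enumerate}
\item[(a)] $F$ is irreducible over $\mathbb C$.
\item[(b)] If $\eta\in H^2(B;\mathbb Q)$ and $\eta D^2=0$ for all $D\in H^2(B;\mathbb{Q})$, then $\eta=0$.
\item[(c)] If $h$ is an automorphism of the group $H^2(B)$ with $F\circ h=F$, then $h(t)=t$, $h(e)=e$, $h(H^2(G))=H^2(G)$ and $h(\delta)\cdot C=\delta\cdot C$ for all $\delta\in H^2(G)$. Hence $p_1(B)\,h(D)=p_1(B)\,D$ for all $D$.
\end{enumerate}
\end{lemma}

\begin{proof}
The summands $\mathbb Zt$ and $H^2(G)$ can be recovered from the singular set $\Sigma=\{D\in H^2(B;\mathbb C):d\Phi_D=0\}$. Differentiating \eqref{eq:cubic} in $\tau,\delta,\varepsilon$ and using that $q$ is nondegenerate, we find the equations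
\[
q(\delta)=0,\qquad2\tau\delta=\varepsilon^2C,\qquad-2\varepsilon\,\delta\cdot C+3\varepsilon^2=0 .
\]
If $\varepsilon\ne0$, then $\tau\ne0$ and $\delta=\varepsilon^2C/2\tau$, so $q(\delta)=-3\varepsilon^4/4\tau^2\ne0$, a contradiction; here $C^2\ne0$ is used. If $\varepsilon=0$, the equations are $\tau\delta=0$ and $q(\delta)=0$. So $\Sigma=\mathbb Ct\cup\Sigma_0$ with $\Sigma_0=\{q=0\}\subset H^2(G;\mathbb C)$. The cone $\Sigma_0$ is irreducible of dimension $4$, since $q$ is nondegenerate of rank $5$, and it spans $H^2(G;\mathbb C)$, since it contains the vectors $H\pm E_i$.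

(a) If $F=F_1F_2$ with nonconstant factors, then $\Sigma$ contains $\{F_1=F_2=0\}$, which has dimension at least $5$ in $\mathbb C^7$. But $\dim\Sigma=4$.

(b) For $\eta=\delta_0+\tau_0t+\varepsilon_0e$, formula \eqref{eq:trilinear} gives
\[
\eta D^2=\tau_0q(\delta)+2\tau\,\delta\cdot\delta_0-\varepsilon^2\,\delta_0\cdot C-2\varepsilon\varepsilon_0\,\delta\cdot C+3\varepsilon^2\varepsilon_0 .
\]
Taking $D=H$ gives $\tau_0=0$; taking $D=\delta+t$ gives $\delta\cdot\delta_0=0$ for all $\delta$, so $\delta_0=0$; and then $D=e$ gives $\varepsilon_0=0$.

(c) By the chain rule $h$ preserves $\Sigma$, hence each of its two irreducible components, which have dimensions $1$ and $4$. So $h(t)=\lambda t$, with $\lambda=\pm1$ because $h$ is invertible over $\mathbb Z$, and $h$ preserves the span of $\Sigma_0$, hence $H^2(G)$. From $\Phi(h(\delta+t))=\Phi(\delta+t)$ we get $\lambda\,q(h\delta)=q(\delta)$. Taking determinants of these two forms of rank $5$ gives $\lambda^5(\det h|_{H^2(G)})^2=1$, so $\lambda=1$ and $q\circ h=q$. Write $h(e)=\delta_0+\tau_0t+\varepsilon_0e$. The identity $\Phi\circ h=\Phi$ reads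
\[
(\tau+\varepsilon\tau_0)\,q(h\delta+\varepsilon\delta_0)-\varepsilon_0^2\varepsilon^2(h\delta+\varepsilon\delta_0)\cdot C+\varepsilon_0^3\varepsilon^3=\tau q(\delta)-\varepsilon^2\,\delta\cdot C+\varepsilon^3 .
\]
The coefficient of $\tau\varepsilon$ gives $2\,h\delta\cdot\delta_0=0$ for all $\delta$, so $\delta_0=0$. The coefficient of $\tau^0\varepsilon^1$ then gives $\tau_0\,q(h\delta)=0$, so $\tau_0=0$. The coefficient of $\varepsilon^3$ gives $\varepsilon_0^3=1$, so $\varepsilon_0=1$, and the coefficient of $\varepsilon^2$ gives $h\delta\cdot C=\delta\cdot C$. The right side of \eqref{eq:p1} depends only on $\tau$, $\varepsilon$ and $\delta\cdot C$, which proves the last claim.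
\end{proof}

\subsection*{The quartic form of $M$}
Complete the square in the relation $x(x+\Lambda)=0$: put $y=x+\Lambda/2$ and $\tilde y=\tilde x+\tilde\Lambda/2$, as rational classes. Since $ab=0$,
\[
y^2=\tfrac14\Lambda^2=\tfrac14(a^2+b^2)=\tfrac14\tilde\Lambda^2=\tilde y^2=:A\in H^4(B;\mathbb Q),\qquad\psi(y)=\tilde x+a+\tfrac12(b-a)=\tilde y .
\]
Write a class in $H^2(M;\mathbb Q)$ as $z=sy+\beta$ with $\beta\in H^2(B;\mathbb Q)$. The linear form $s$ is the coefficient of $x$, so $s(H^2(M))=\mathbb Z$ and $\ker s\cap H^2(M)=H^2(B)$. In the expansion of $z^4$ the terms $y^4=A^2$, $y^2\beta^2=A\beta^2$ and $\beta^4$ lie in $H^8(B;\mathbb Q)=0$, and $\int_My\gamma=\int_B\gamma$ for $\gamma\in H^6(B;\mathbb Q)$ by (F3). Hence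
\begin{equation}\label{eq:quartic}
V(z):=\int_Mz^4=4s\,\Xi(z),\qquad\Xi(sy+\beta)=F(\beta)+s^2\!\int_BA\beta .
\end{equation}
The same computation on $\tilde M$ gives the same expression for $\int_{\tilde M}(s\tilde y+\beta)^4$, so $\int_{\tilde M}\psi(z)^4=V(z)$. The cubic $\Xi$ is irreducible over $\mathbb C$: a factorization into homogeneous factors of positive degree would restrict on $s=0$ to such a factorization of $F$, contrary to Lemma~\ref{lem:cubic}(a).

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Suppose that $f\colon\tilde M\to M$ induces an isomorphism on $H^*$, and let $R=\psi^{-1}f^*$, an automorphism of the group $H^2(M)$.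

\emph{Step 1: the shape of $R$.} As $f^*$ is an isomorphism on $H^8=\mathbb Z$, the map $f$ has degree $\kappa=\pm1$, and
\[
V(Rz)=\int_{\tilde M}(\psi Rz)^4=\int_{\tilde M}f^*(z^4)=\kappa V(z).
\]
By \eqref{eq:quartic}, $(s\circ R)(\Xi\circ R)=\kappa\,s\,\Xi$. Both sides are products of a linear form and an irreducible cubic, so unique factorization gives $s\circ R=cs$ for a constant $c$. Since $s$ and $s\circ R$ both map $H^2(M)$ onto $\mathbb Z$, we have $c=\pm1$, and so $\Xi\circ R=\kappa c\,\Xi$. Thus $R$ restricts to an automorphism $R_B$ of $H^2(B)$, and $R(y)=cy+\eta$ with $\eta\in H^2(B;\mathbb Q)$. The identity $\Xi\circ R=\kappa c\,\Xi$ reads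
\[
F(R_B\beta+s\eta)+s^2\!\int_BA\,(R_B\beta+s\eta)=\kappa c\Big(F(\beta)+s^2\!\int_BA\beta\Big).
\]
The terms linear in $s$ give $3\eta\,(R_B\beta)^2=0$ for all $\beta$, so $\eta=0$ by Lemma~\ref{lem:cubic}(b). Setting $s=0$ gives $F\circ R_B=\kappa cF$. Put $h=\kappa cR_B$. Since $F$ is cubic, $F\circ h=(\kappa c)^4F=F$, and Lemma~\ref{lem:cubic}(c) applies to $h$.

\emph{Step 2: the pair of line bundles.} From $f^*=\psi R$, $x=y-\Lambda/2$ and $cR_B=\kappa h$ we get
\[
c\,f^*x=\tilde y-\tfrac{\kappa}{2}\,h\Lambda,\qquad c\,f^*(x+\Lambda)=\tilde y+\tfrac{\kappa}{2}\,h\Lambda .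
\]
Apply $\sigma^*$, with $\sigma^*\tilde y=\tilde\Lambda/2$. The integral classes $c\,\sigma^*f^*x$ and $c\,\sigma^*f^*(x+\Lambda)$ are, in one order or the other according to the sign $\kappa$,
\[
P=\tfrac12(\tilde\Lambda-h\Lambda),\qquad Q=\tfrac12(\tilde\Lambda+h\Lambda).
\]
By Lemma~\ref{lem:pullback}, and by conjugation as in (F1) if $c=-1$, the bundle $L_P\oplus L_Q$ has a nowhere-zero section. In particular $PQ=0$. Also $P+Q=\tilde\Lambda=a+b\equiv w_2(B)$, so Lemma~\ref{lem:rokhlin} gives $I(P)\equiv0\pmod{16}$.

\emph{Step 3: $I(P)=I(a)$.} We have $P+Q=a+b$ and $Q-P=h(b-a)$. Cubing, and using $PQ=0$, $ab=0$ and $F\circ h=F$,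
\[
P^3+Q^3=a^3+b^3,\qquad Q^3-P^3=F(h\Lambda)=F(\Lambda)=b^3-a^3,
\]
so $P^3=a^3$. By Lemma~\ref{lem:cubic}(c),
\[
p_1(B)P=\tfrac12\big(p_1(B)\tilde\Lambda-p_1(B)\,h\Lambda\big)=\tfrac12\,p_1(B)(\tilde\Lambda-\Lambda)=p_1(B)a .
\]
Hence $I(P)=I(a)=8$ by Proposition~\ref{prop:ab}, contradicting Step~2. A homotopy equivalence induces an isomorphism on $H^*$, so the last assertion follows.
\end{proof}

\begin{thebibliography}{1}
\bibitem{talk} ``W/ Milena Pabiniak,''
\texttt{https://medialibrary.uantwerpen.be/\allowbreak oldcontent/\allowbreak personalpage33566/\allowbreak files/\allowbreak Ascona2018/\allowbreak talks/\allowbreak talk-tolman.pdf}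
\end{thebibliography}
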